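# Conjugation invariants that determinants miss, and determinant relations that representations satisfy

## A guess: determinants and conjugation invariants carry the same information

Throughout, $\Gamma$ is a group, $d\ge 1$ is an integer, and all rings are commutative with $1$ (group rings and matrix rings excepted).

There are two ways to form a space of $d$-dimensional representations of $\Gamma$ up to conjugation. In the first, take the affine scheme of all homomorphisms $\Gamma\to\mathrm{GL}_d$ and keep only those functions on it that do not change under conjugation. In the second, forget the matrices and keep the characteristic-polynomial data: for every element $x$ of the group ring, keep $\det\rho(x)$, and ask only that this datum be multiplicative and polynomial of degree $d$. Every representation gives such a datum, and conjugate representations give the same one, so there is a natural map from the first space to the second. The answer that one would first guess is that the map is an isomorphism, always.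

The question comes from the text "Comparison Of Different Definitions Of" (title as printed; https://dataspace.princeton.edu/bitstream/88435/dsp010c483n151/1/Emerson_princeton_0181D_12804.pdf). We first make the guess precise and then test it on cases that can be done by hand.

## Polynomial laws, determinants and the comparison map

**Definition (polynomial law).** Let $A$ be a ring and $M,N$ be $A$-modules. An $A$-polynomial law $P:M\to N$ is a collection of maps $P_B:M\otimes_AB\to N\otimes_AB$, one for each commutative $A$-algebra $B$, functorial in $B$. It is homogeneous of degree $d$ if $P_B(bx)=b^dP_B(x)$ for all $B$, $b\in B$, $x\in M\otimes_AB$.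

For example, take $A=M=N=\mathbb F_2$. The laws $x\mapsto x$ and $x\mapsto x^2$ agree on $\mathbb F_2$ itself, but they differ on $B=\mathbb F_2[T]$, and they are homogeneous of degrees $1$ and $2$. So a law is more than its map on $M$.

**Definition (determinant, after Chenevier).** Let $R$ be an $A$-algebra. A law $D:R\to A$ is multiplicative if $D_B(1)=1$ and $D_B(xy)=D_B(x)D_B(y)$ for all $B$ and all $x,y\in R\otimes_AB$. A $d$-dimensional $A$-valued determinant of $\Gamma$ is a multiplicative $A$-polynomial law $D:A[\Gamma]\to A$ that is homogeneous of degree $d$. The functor $\mathrm{Det}_{\mathbb Z}(\Gamma,d)$ sends $A$ to the set of these.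

The basic example is a representation $\rho:\Gamma\to\mathrm{GL}_d(A)$: extend it $B$-linearly and put $(\det\circ\rho)_B(x)=\det(\rho_B(x))$.

We use the following facts, due to Chenevier. The functor $\mathrm{Det}_{\mathbb Z}(\Gamma,d)$ is represented by an affine scheme over $\mathbb Z$; let $A_\Gamma$ be its ring and $D^u$ the universal determinant. If $A$ is an algebraically closed field, $\rho\mapsto\det\circ\rho$ is a bijection from isomorphism classes of $d$-dimensional semisimple representations $\Gamma\to\mathrm{GL}_d(A)$ to $\mathrm{Det}_{\mathbb Z}(\Gamma,d)(A)$.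

**Definition (character variety).** The functor $A\mapsto\mathrm{Hom}(\Gamma,\mathrm{GL}_d(A))$ is represented by an affine scheme $\mathrm{Rep}_{\mathbb Z}(\Gamma,\mathrm{GL}_d)=\mathrm{Spec}\,R_\Gamma$, on which $\mathrm{GL}_d$ acts by conjugation. The character variety is $\mathrm{Char}_{\mathbb Z}(\Gamma,\mathrm{GL}_d)=\mathrm{Spec}(R_\Gamma^{\mathrm{GL}_d})$.

An element $f\in R_\Gamma$ is a function $\rho\mapsto f(\rho)\in S$ on representations $\rho:\Gamma\to\mathrm{GL}_d(S)$, functorial in the ring $S$. It lies in $R_\Gamma^{\mathrm{GL}_d}$ if and only if $f(g\rho g^{-1})=f(\rho)$ for all $S$, $\rho$ and $g\in\mathrm{GL}_d(S)$. For example, $\rho\mapsto\operatorname{tr}\rho(\gamma)$ is an invariant for each $\gamma\in\Gamma$.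

Applying $\rho\mapsto\det\circ\rho$ to the universal representation gives a map $A_\Gamma\to R_\Gamma$. Its image consists of invariants. So we get
$$\Phi:\mathrm{Char}_{\mathbb Z}(\Gamma,\mathrm{GL}_d)\to\mathrm{Det}_{\mathbb Z}(\Gamma,d),\qquad \Phi^\#:A_\Gamma\to R_\Gamma^{\mathrm{GL}_d}.$$
Both schemes are affine, so $\Phi$ is an isomorphism if and only if $\Phi^\#$ is bijective. For $u\in A_\Gamma$ and a representation $\rho$ over $S$, the value $\Phi^\#(u)(\rho)$ is the image of $u$ under the map $A_\Gamma\to S$ that classifies $\det\circ\rho$.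

**Generic polynomials.** A determinant of $\Gamma$ is a family of polynomials, and this is how we shall handle it. For $\gamma_1,\dots,\gamma_n\in\Gamma$ put
$$P_{\gamma_1,\dots,\gamma_n}(T_1,\dots,T_n)=D_{A[T_1,\dots,T_n]}\Big(\sum_iT_i\gamma_i\Big)\in A[T_1,\dots,T_n].$$
By functoriality $D_B(\sum b_i\gamma_i)=P(b_1,\dots,b_n)$, so these polynomials determine $D$. With one more variable $U$, homogeneity gives $P(UT_1,\dots,UT_n)=U^dP(T_1,\dots,T_n)$, so $P$ is a homogeneous polynomial of degree $d$. Conversely, suppose that to each finite family of distinct elements of $\Gamma$ there is attached a homogeneous polynomial of degree $d$ over $A$, compatibly with reordering and with setting variables to $0$. Then $D_B(\sum b_i\gamma_i)=P(b)$ defines a polynomial law, homogeneous of degree $d$.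

**Lemma 1.** Let $W\subset C$ be rings, and let $D$ be a $d$-dimensional $C$-valued determinant of $\Gamma$ all of whose generic polynomials have coefficients in $W$. Then the map $A_\Gamma\to C$ that classifies $D$ has image in $W$. In particular, $A_\Gamma$ is generated as a ring by the coefficients of the generic polynomials of $D^u$.

*Proof.* The generic polynomials define a $W$-polynomial law $D^W:W[\Gamma]\to W$, homogeneous of degree $d$, with $D^W(1)=1$. For multiplicativity, take $x=\sum b_i\gamma_i$ and $y=\sum b'_j\gamma'_j$. The equation $D^W(xy)=D^W(x)D^W(y)$ follows from the corresponding identity with variables $T_i,T'_j$ in place of $b_i,b'_j$. That is an identity between two polynomials in $W[T,T']$. It holds in $C[T,T']$, because there the law is $D$, and $W[T,T']\subset C[T,T']$. So $D^W$ is a $W$-valued determinant that induces $D$ over $C$. By the universal property, the classifying map of $D$ is a composite $A_\Gamma\to W\subset C$.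

For the last sentence, let $W\subset A_\Gamma$ be the subring generated by the coefficients. The identity of $A_\Gamma$ classifies $D^u$, so it has image in $W$. $\square$

## Dimension one, the infinite cyclic group, and geometric points

**Dimension $d=1$: the guess is right for every $\Gamma$.** Let $P$ be a homogeneous law of degree $1$, and let $x,y\in M\otimes_AB$. As above, $P(T_1x+T_2y)$ is homogeneous of degree $1$ in $T_1,T_2$, so it equals $T_1n_1+T_2n_2$. Setting $(T_1,T_2)=(1,0)$ and $(0,1)$ gives $n_1=P_B(x)$ and $n_2=P_B(y)$. So $P_B$ is $B$-linear, and by functoriality it is the base change of the linear map $P_A$. Hence a $1$-dimensional determinant is an $A$-algebra homomorphism $A[\Gamma]\to A$, that is, a homomorphism $\Gamma\to A^\times=\mathrm{GL}_1(A)$. The group $\mathrm{GL}_1$ is commutative, so it acts trivially on $R_\Gamma$ and $R_\Gamma^{\mathrm{GL}_1}=R_\Gamma$. On $A$-points, $\Phi$ is the bijection just described. So $\Phi$ is an isomorphism.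

**The case $\Gamma=\langle x\rangle\cong\mathbb Z$, $d=2$: the guess is right.** First we compute with a $2$-dimensional determinant $D$ of any group. Put $\delta(\gamma)=D(\gamma)$, and let $t(\gamma)$ be the coefficient of $T_0T_1$ in $D(T_0+T_1\gamma)$. Then $\delta$ is multiplicative, and $t(1)=2$ because $D(T_0+T_1)=(T_0+T_1)^2$. From $D(T_0\gamma+T_1\gamma')=\delta(\gamma)D(T_0+T_1\gamma^{-1}\gamma')$ we see that the mixed coefficient of the pair $(\gamma,\gamma')$ is $\delta(\gamma)t(\gamma^{-1}\gamma')$. So all coefficients of the generic (quadratic) polynomials lie in the ring generated by the values of $\delta$ and $t$. Next, compare the coefficients of $T_0T_1S_0S_1$ in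
$$D\big((T_0+T_1\gamma)(S_0+S_1\gamma')\big)=D(T_0+T_1\gamma)\,D(S_0+S_1\gamma').$$
On the left, the argument is $T_0S_0+T_0S_1\gamma'+T_1S_0\gamma+T_1S_1\gamma\gamma'$, and only the pairs $(1,\gamma\gamma')$ and $(\gamma,\gamma')$ contribute. Hence
$$t(\gamma\gamma')+\delta(\gamma)\,t(\gamma^{-1}\gamma')=t(\gamma)\,t(\gamma'). \tag{1}$$
For $\gamma=x$, $\gamma'=x^n$ this reads $t(x^{n+1})=t(x)t(x^n)-\delta(x)t(x^{n-1})$. Since $\delta(x)$ is a unit, every $t(x^n)$, $n\in\mathbb Z$, lies in the ring generated by $t(x)$ and $\delta(x)^{\pm1}$. By Lemma 1, $\mathbb Z[t,\delta^{\pm1}]\to A_\Gamma$, $t\mapsto t(x)$, $\delta\mapsto\delta(x)$, is surjective.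

Now the invariants. Here $R_\Gamma$ is the ring of $\mathrm{GL}_2$, a domain. Let $Y=\begin{pmatrix}a&b\\c&h\end{pmatrix}$ be the universal matrix, with trace $t$ and determinant $\delta$. Over $R_\Gamma[1/c]$ the vectors $e_1,Ye_1$ form a basis. In this basis, Cayley–Hamilton turns $Y$ into the matrix $Q=\begin{pmatrix}0&-\delta\\1&t\end{pmatrix}$. So an invariant $f$ satisfies $f(Y)=f(Q)\in\mathbb Z[t,\delta^{\pm1}]$ in $R_\Gamma[1/c]$, hence in the subring $R_\Gamma$. Thus $R_\Gamma^{\mathrm{GL}_2}=\mathbb Z[t,\delta^{\pm1}]$, with $t,\delta$ algebraically independent. The composite $\mathbb Z[t,\delta^{\pm1}]\to A_\Gamma\to R_\Gamma^{\mathrm{GL}_2}=\mathbb Z[t,\delta^{\pm 1}]$ is the identity, and its first arrow is surjective. So both arrows are isomorphisms.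

**Geometric points: $\ker\Phi^\#$ is always nil.** Let $u\in\ker\Phi^\#$, let $\mathfrak p$ be a prime of $A_\Gamma$, and let $k$ be an algebraic closure of its residue field. The map $A_\Gamma\to k$ is a $k$-valued determinant, so it equals $\det\circ\rho$ for some $\rho$ over $k$. Hence it factors through $\Phi^\#$, and $u\mapsto0$. So $u$ lies in every prime, that is, $u$ is nilpotent. No point over a field can show a failure of injectivity.

**Where a general proof of surjectivity stops.** Write $\Gamma$ as a quotient of a free group $L$. Both $R_L\to R_\Gamma$ and $A_L\to A_\Gamma$ are surjective, the first because $\mathrm{Rep}$ of a quotient is cut out by equations, the second by Lemma 1. One is tempted to treat free groups first and then pass to the quotient. This needs every invariant of $R_\Gamma$ to lift to an invariant of $R_L$. But a function on $\mathrm{Rep}(L)$ can fail to be invariant and become invariant only modulo the relations of $\Gamma$. Taking invariants under $\mathrm{GL}_d$ over $\mathbb Z$ is not exact in general, and nothing in the plan excludes such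 functions. The counterexample below is a function of this type.

## Failure of surjectivity for $d\ge2$ and of injectivity for $d\ge4$

The guess is wrong. Let
$$\Gamma_0=\langle x_1,x_2,y\mid x_1^2=x_2^2=y^2=(x_1x_2)^4=1,\ [(x_1x_2)^2,y]=1\rangle ,$$
and write $C_n$ for the cyclic group of order $n$.

**Theorem 1.** For $\Gamma=\Gamma_0$ and $d=2$, the map $\Phi^\#$ is not surjective. So $\Phi$ is not an isomorphism.

**Theorem 2.** For every $d\ge2$ and $\Gamma=\Gamma_0\times C_3$, $\Phi^\#$ is not surjective. For $d=1$, $\Phi$ is an isomorphism for all $\Gamma$. Hence, for fixed $d$: $\Phi$ is an isomorphism for all $\Gamma$ if and only if $d=1$. For each $d\ge2$, finite groups already give counterexamples.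

**Theorem 3.** For every $d\ge4$ and the finite group $\Gamma=A_5\times C_3$, $\Phi^\#$ is not injective. (For $d=4$, $\Gamma=A_5$ suffices.)

Whether injectivity of $\Phi^\#$ can fail for $d=2,3$ is not decided here. The case $d=1$ was done above.

## Scalar matrices in characteristic two

Suppose that some expression in the group elements acts, in every $2$-dimensional representation, as a scalar matrix $F\cdot I$. Then $F$ is a conjugation invariant, since $g(F I)g^{-1}=FI$. What do determinants see of it? The characteristic polynomial of $FI$ gives $2F$ and $F^2$. If $2=0$ and $F$ is nilpotent with $F^2=0$, both vanish. So such an $F$ has a chance of not being in the image of $\Phi^\#$.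

How can a group force a matrix to be scalar? A first try uses an involution $z$ that is a commutator, so that its matrix $Z$ has $\det Z=1$ and $Z=Z^{-1}=\operatorname{adj}Z$. Since $Z+\operatorname{adj}Z=(\operatorname{tr}Z)I$, we get $2Z=(\operatorname{tr}Z)I$. So $2Z$ is scalar, but the scalar is a trace, and traces are in the image of $\Phi^\#$. The multiplier $2$ makes $Z$ scalar at the price of making the scalar visible.

The way past this is another multiplier. Let $y$ be a second involution that commutes with $z$. We shall see that the multiplier $1+\det Y$ also makes $Z$ scalar, $(1+\det Y)Z=F I$. This $F$ is only known to satisfy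
$$2F=(1+\det Y)\operatorname{tr}Z,\qquad F^2=(1+\det Y)^2,$$
by taking trace and determinant. It remains to find one representation where $F$ takes a value that traces and determinants cannot produce.

## The invariant $F$ of $\Gamma_0$

In $\Gamma_0$ put $z=(x_1x_2)^2$. Since $x_i^2=1$, $z=x_1x_2x_1^{-1}x_2^{-1}$ is a commutator. Also $z^2=1$ and $zy=yz$.

**Lemma 2.** Let $S$ be a ring and $U$ a projective $S$-module of constant rank $2$ with an $S$-linear action of $\Gamma_0$. There is a unique $F\in S$ with
$$(1+\det(y|U))\,z|_U=F\cdot\mathrm{id}_U. \tag{2}$$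
The element $F$ is compatible with base change and depends only on the isomorphism class of $U$.

*Proof.* Uniqueness: $U$ is locally free of rank $2$, hence faithful. By uniqueness, local solutions glue, so we may work locally on $\mathrm{Spec}\,S$ and assume $U=S^2$. Let
$$Z=\begin{pmatrix}a&b\\c&a'\end{pmatrix},\qquad Y=\begin{pmatrix}e&f\\g&h\end{pmatrix}$$
be the matrices of $z$ and $y$, and let $t=\operatorname{tr}Y$, $\delta=\det Y$.

Since $z$ is a commutator, $\det Z=1$. With $Z=Z^{-1}$ this gives $Z=\operatorname{adj}Z$, that is, $a=a'$ and $2b=2c=0$.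

The $(1,2)$ entries of $ZY$ and $YZ$ are $af+bh$ and $eb+fa$ (using $a'=a$), so $b(h-e)=0$. The $(2,1)$ entries are $ce+ag$ and $ga+hc$, so $c(e-h)=0$. Hence $bt=b(e+h)=b\big(2e+(h-e)\big)=0$, and likewise $ct=0$.

Cayley–Hamilton, $Y^2-tY+\delta=0$, and $Y^2=1$ give $tY=(1+\delta)I$. The $(1,1)$ entry is $te=1+\delta$. So $b(1+\delta)=bte=0$ and $c(1+\delta)=cte=0$.

Therefore $(1+\delta)Z=(1+\delta)a\cdot I$, and $F=(1+\delta)a$ works. Compatibility with base change and with isomorphisms follows from uniqueness. $\square$

Apply Lemma 2 to the universal representation on $R_{\Gamma_0}^2$. We get $F\in R_{\Gamma_0}$ with $F(\rho)I=(1+\det\rho(y))\rho(z)$ for all $\rho$. Then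
$$F(g\rho g^{-1})I=g\,\big(F(\rho)I\big)\,g^{-1}=F(\rho)I,$$
so $F\in R_{\Gamma_0}^{\mathrm{GL}_2}$.

Note that $F=(1+\det Y)Z_{11}$. On the free group on $x_1,x_2,y$ the same formula is not invariant: for $Y=1$, $x_1\mapsto\mathrm{diag}(2,1)$, $x_2\mapsto 1$ over $\mathbb Q$ we have $Z=\mathrm{diag}(4,1)$ and the value is $8$, while conjugating by the swap of coordinates gives $2$. It is the relations of $\Gamma_0$ that make $F$ invariant.

## A representation over a ring of $2^{64}$ elements

We need a representation in characteristic $2$, with nilpotents, in which we can compute every trace. Let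
$$K=\mathbb F_2[\alpha,\beta,\mu,\nu]/(\alpha^2,\beta^2,\mu^2,\nu^2),$$
let $V=\{1,\lambda_1,\lambda_2,\lambda_1\lambda_2\}$ be the elementary abelian group of order $4$, and let $C=K[V]$. Put $\eta=\mu\nu$, $\theta=\alpha+\beta$ and $\delta=(1+\alpha)(1+\beta)=1+\theta+\alpha\beta$. Then
$$\eta^2=0,\quad\theta^2=0,\quad\theta\alpha\beta=0,\quad\alpha\theta=\alpha\beta,\quad\delta^2=1. \tag{3}$$
With matrix units $E_{ij}$, define
$$\rho(x_1)=\lambda_1(1+\mu E_{12}),\quad\rho(x_2)=\lambda_2(1+\nu E_{21}),\quad\rho(y)=Y=\mathrm{diag}(1+\alpha,1+\beta).$$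

**Step 1: the relations hold.** The three matrices square to $1$, because the characteristic is $2$, $\lambda_i^2=1$ and $\mu^2=\nu^2=\alpha^2=\beta^2=0$. Next,
$$\rho(x_1x_2)=\lambda_1\lambda_2\begin{pmatrix}1+\eta&\mu\\\nu&1\end{pmatrix}.$$
The square of the last matrix is $(1+\eta)I$: its entries are $(1+\eta)^2+\eta=1+\eta$, then $(1+\eta)\mu+\mu=\eta\mu=0$, then $\nu(1+\eta)+\nu=\nu\eta=0$, and $\nu\mu+1=1+\eta$. So $\rho(z)=(1+\eta)I$, which squares to $1$ and commutes with $Y$. Thus $\rho:\Gamma_0\to\mathrm{GL}_2(C)$ is a representation, and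
$$F(\rho)=(1+\delta)(1+\eta)=\theta+\alpha\beta+\eta\theta+\eta\alpha\beta. \tag{4}$$

Two of the choices can be explained at once. If $\beta=\alpha$, then $\delta=1+\alpha^2=1$ and $F(\rho)=0$; so $Y$ must not be scalar. If the $\lambda_i$ are replaced by $1$, then $\operatorname{tr}\rho(x_1x_2)=\eta$ and $F(\rho)=(1+\delta)(1+\operatorname{tr}\rho(x_1x_2))$ is a polynomial in traces and determinants; so the $\lambda_i$ are needed. They attach a label to $\eta$, and the label records the parities of the numbers of letters $x_1$ and $x_2$.

**Step 2: all determinants and traces of $\rho$.** The purpose is to find a small ring that contains them. We have $\det\rho(x_i)=\lambda_i^2=1$ and $\det\rho(y)=\delta$, so $\det\rho(\gamma)$ is a power of $\delta$, that is, $1$ or $\delta$.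

Write $\gamma$ as a word in $x_1,x_2,y$; no inverses are needed, as the generators are involutions. Let $n_1,n_2,k$ be the numbers of letters $x_1,x_2,y$. Then $\operatorname{tr}\rho(\gamma)=\lambda_1^{n_1}\lambda_2^{n_2}\tau$ with $\tau\in K$, and $\tau$ is found by expanding the product of the factors $1+\mu E_{12}$, $1+\nu E_{21}$, $Y$. Since $\mu^2=\nu^2=0$, a nonzero term uses at most one $\mu E_{12}$ and at most one $\nu E_{21}$. A term that uses exactly one of them is off-diagonal, since $Y$ is diagonal, and has trace $0$. The term that uses none gives $\operatorname{tr}(Y^k)$. For a term that uses both, let $m$ be the number of letters $y$ met going cyclically from the chosen $x_1$ to the chosen $x_2$. By cyclic invariance of the trace the term gives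
$$\eta\operatorname{tr}(E_{12}Y^mE_{21}Y^{k-m})=\eta(1+\beta)^m(1+\alpha)^{k-m},$$
because $E_{12}Y^mE_{21}=(1+\beta)^mE_{11}$. So
$$\tau=\operatorname{tr}(Y^k)+\eta\sum_{\text{pairs}}(1+\beta)^m(1+\alpha)^{k-m}, \tag{5}$$
where the sum is over the $n_1n_2$ pairs (occurrence of $x_1$, occurrence of $x_2$). Exponents matter only modulo $2$, since $(1+\alpha)^2=(1+\beta)^2=1$.

*Case $k$ even.* Then $\operatorname{tr}(Y^k)=\operatorname{tr}(1)=0$. The numbers $m$ and $k-m$ have the same parity, so a pair contributes $1$ if $m$ is even and $\delta$ if $m$ is odd. Give each $x$-letter the parity of the number of letters $y$ before it. As $k$ is even, $m$ is even exactly when the two parities of the pair agree, whichever letter comes first. Let $n_i^0,n_i^1$ be the numbers of letters $x_i$ of parity $0,1$. Then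
$$\tau=\eta(N_0+N_1\delta),\qquad N_0=n_1^0n_2^0+n_1^1n_2^1,\quad N_1=n_1^0n_2^1+n_1^1n_2^0 .$$

* If $n_1,n_2$ are even, then $n_i^0\equiv n_i^1$ modulo $2$, so $N_0\equiv N_1\equiv0$ and $\tau=0$.
* If exactly one of them is odd, say $n_2$, then $n_1^0\equiv n_1^1$ and $N_0\equiv N_1\equiv n_1^0(n_2^0+n_2^1)\equiv n_1^0$. So $\tau\in\{0,\eta(1+\delta)\}$, where $\eta(1+\delta)=\eta\theta+\eta\alpha\beta$. The case of odd $n_1$ is symmetric.
* If both are odd, then $N_0+N_1=n_1n_2$ is odd. So $\tau\in\{\eta,\eta\delta\}$, where $\eta\delta=\eta+\eta\theta+\eta\alpha\beta$.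

*Case $k$ odd.* Then $\operatorname{tr}(Y^k)=\operatorname{tr}Y=\theta$. Now $m$ and $k-m$ have opposite parities, so a pair contributes $1+\alpha$ if $m$ is even and $1+\beta$ if $m$ is odd.

* If $n_1n_2$ is even, each of the two contributions occurs an even number of times, or each an odd number of times. In the second case the sum is $(1+\alpha)+(1+\beta)=\theta$. So $\tau\in\{\theta,\theta+\eta\theta\}$.
* If $n_1,n_2$ are odd, then exactly one of the two contributions occurs an odd number of times, so $\tau\in\{\theta+\eta(1+\alpha),\ \theta+\eta(1+\beta)\}$.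

**Step 3: a subring $W$ that contains them and not $F(\rho)$.** Define $\mathbb F_2$-spans in $K$
$$W_1=\langle1,\theta,\alpha\beta,\eta\theta\rangle,\quad W'=\langle\theta,\eta\theta,\eta\alpha\beta\rangle,\quad W''=\langle\eta,\eta\theta,\eta\alpha\beta,\theta+\eta\alpha\rangle,$$
$$W=W_1\oplus\lambda_1W'\oplus\lambda_2W'\oplus\lambda_1\lambda_2W''\subset C.$$

*All $\det\rho(\gamma)$ and $\operatorname{tr}\rho(\gamma)$ lie in $W$.* The determinants $1$ and $\delta=1+\theta+\alpha\beta$ are in $W_1$. If $n_1,n_2$ are even, then $\tau\in\{0,\theta,\theta+\eta\theta\}\subset W_1$. If exactly one is odd, then $\tau\in\{0,\eta\theta+\eta\alpha\beta,\theta,\theta+\eta\theta\}\subset W'$, and the label is $\lambda_1$ or $\lambda_2$. If both are odd, the label is $\lambda_1\lambda_2$, and $\tau$ is one of $\eta$, $\eta+\eta\theta+\eta\alpha\beta$, $\theta+\eta(1+\alpha)=(\theta+\eta\alpha)+\eta$, $\theta+\eta(1+\beta)=(\theta+\eta\alpha)+\eta+\eta\theta$, all in $W''$.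

*$W$ is a subring.* It contains $1$. We multiply basis elements with (3), leaving out the products with the basis element $1$ of $W_1$. These cause no trouble.

* $W_1W_1\subset W_1$: all products of $\theta,\alpha\beta,\eta\theta$ with each other vanish, by $\theta^2=0$, $\theta\alpha\beta=0$, $(\alpha\beta)^2=0$.
* $W'W'=0$, by $\theta^2=0$, $\theta\alpha\beta=0$, $\eta^2=0$. And $0$ lies in $W_1$ and in $W''$, as needed for $\lambda_i^2=1$ and for $\lambda_1\lambda_2$.
* $W_1W'\subset W'$: the products of $\theta,\alpha\beta,\eta\theta$ with $\theta,\eta\theta,\eta\alpha\beta$ all vanish, for the same reasons.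
* $W_1W''\subset W''$: $\theta\cdot\eta=\eta\theta$, $\theta(\theta+\eta\alpha)=\eta\alpha\theta=\eta\alpha\beta$ and $\alpha\beta\cdot\eta=\eta\alpha\beta$. The others vanish: $\theta$ kills $\eta\theta$ and $\eta\alpha\beta$; $\alpha\beta$ kills $\eta\theta$, $\eta\alpha\beta$ and $\theta+\eta\alpha$; and $\eta\theta$ kills all four basis elements of $W''$.
* $W'W''\subset W'$ (the labels are $\lambda_1\cdot\lambda_1\lambda_2=\lambda_2$ and $\lambda_2\cdot\lambda_1\lambda_2=\lambda_1$): $\theta\cdot\eta=\eta\theta$ and $\theta(\theta+\eta\alpha)=\eta\alpha\beta$. The others vanish: $\theta$ kills $\eta\theta$ and $\eta\alpha\beta$, while $\eta\theta$ and $\eta\alpha\beta$ kill all of $W''$.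
* $W''W''\subset W_1$: $\eta(\theta+\eta\alpha)=\eta\theta$. The others vanish; in particular $(\theta+\eta\alpha)^2=\theta^2+\eta^2\alpha^2=0$, and $\eta\theta$, $\eta\alpha\beta$ kill $\theta+\eta\alpha$.

*$F(\rho)\notin W$.* The monomials in $\alpha,\beta,\mu,\nu$ times the elements of $V$ form a basis of $C$. Elements of $W$ have coefficient $0$ at $\alpha\beta\mu\nu\cdot1_V$, because no basis element of $W_1$ contains $\eta\alpha\beta$. By (4), $F(\rho)$ has coefficient $1$ there.

**Step 4: conclusion.** We show that values of $\Phi^\#$ at $\rho$ lie in $W$. For $2\times2$ matrices $\det(X+X')=\det X+\det X'+\operatorname{tr}X\operatorname{tr}X'-\operatorname{tr}(XX')$. So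
$$\det\Big(\sum_iT_i\rho(\gamma_i)\Big)=\sum_iT_i^2\det\rho(\gamma_i)+\sum_{i<j}T_iT_j\big(\operatorname{tr}\rho(\gamma_i)\operatorname{tr}\rho(\gamma_j)-\operatorname{tr}\rho(\gamma_i\gamma_j)\big)\in W[T]. \tag{6}$$
By Lemma 1, the map $A_{\Gamma_0}\to C$ that classifies $\det\circ\rho$ has image in $W$. If $\Phi^\#$ were surjective, then $F=\Phi^\#(u)$ for some $u\in A_{\Gamma_0}$, and $F(\rho)$ would be the image of $u$ in $C$, hence in $W$. This contradicts Step 3 and proves Theorem 1. $\blacksquare$

**A finite group.** The ring $C$ is finite, so $\overline\Gamma=\rho(\Gamma_0)$ is a finite group. The proof used two things about $\Gamma_0$: the relations, in Lemma 2, and the representation $\rho$. The relations hold in the quotient $\overline\Gamma$, and $\rho$ factors through it, with the same matrices, traces and determinants. So for $\Gamma=\overline\Gamma$ and $d=2$, $\Phi^\#$ is not surjective either.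

## Splitting off a rank-two summand with $C_3$

For $d>2$ we would like to use $\rho\oplus(\text{something})$. The value $F(\rho)$ must come from an invariant defined for all $d$-dimensional representations, so we need a functorial way to find the rank-two piece. A central element of order $3$ gives one, at the cost of inverting $3$, which is harmless in characteristic $2$.

Let $d\ge2$, $\Gamma=\Gamma_0\times\langle c\rangle$ with $c^3=1$, and $R=R_\Gamma$.

**Step 1: an invariant over $\mathbb Z[1/3]$.** Let $S$ be a $\mathbb Z[1/3]$-algebra and $\rho':\Gamma\to\mathrm{GL}_d(S)$. Then $e=\frac13(1+\rho'(c)+\rho'(c)^2)$ is an idempotent that commutes with $\rho'(\Gamma)$. Its rank may jump on $\mathrm{Spec}\,S$, so we cut out the part where it is $2$. Put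
$$p(T)=\det(1-e+Te)=\sum_r\varepsilon_rT^r\in S[T].$$
Since $(1-e+Te)(1-e+T'e)=1-e+TT'e$, we have $p(T)p(T')=p(TT')$ and $p(1)=1$. Comparing coefficients of $T^rT'^s$ gives $\varepsilon_r\varepsilon_s=0$ for $r\ne s$ and $\varepsilon_r^2=\varepsilon_r$; also $\sum_r\varepsilon_r=1$. Over the factor ring $S_2=\varepsilon_2S$ we have $p(T)=T^2$. At a residue field of $S_2$, $p(T)=T^{\operatorname{rank}e}$, so the rank is $2$. Hence $U=eS_2^d$ is projective of constant rank $2$, and $\Gamma_0$ acts on it. Lemma 2 gives an element $F(\rho')\in S_2\subset S$.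

The construction is functorial in $S$: $e$, $\varepsilon_2$ and $U$ are compatible with base change, and so is $F$ by Lemma 2. Conjugating $\rho'$ by $g\in\mathrm{GL}_d(S)$ leaves $p$ unchanged and replaces $U$ by the isomorphic module $gU$, so $F(\rho')$ is unchanged. Applied to the universal representation over $R[1/3]$, this defines $F\in R[1/3]^{\mathrm{GL}_d}$.

**Step 2: clearing the denominator.** We show that $3^NF$ comes from some $F'\in R^{\mathrm{GL}_d}$. Let $\Delta:R\to\mathcal O(\mathrm{GL}_d)\otimes R$ be the coaction, so that $f\in R$ is invariant if and only if $\Delta f=1\otimes f$. Write $F=F_0/3^n$ with $F_0\in R$. Invariance of $F$ for the universal pair over $\mathcal O(\mathrm{GL}_d)\otimes R[1/3]$ says that $\Delta F_0-1\otimes F_0$ becomes $0$ after inverting $3$. So $3^m(\Delta F_0-1\otimes F_0)=0$ in $\mathcal O(\mathrm{GL}_d)\otimes R$ for some $m$. Then $F'=3^mF_0\in R^{\mathrm{GL}_d}$, and its image in $R[1/3]$ is $3^NF$ with $N=n+m$.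

**Step 3: evaluation at a test representation.** Let $C'=\mathbb F_4\otimes_{\mathbb F_2}C$ and let $\omega\in\mathbb F_4$ be a primitive cube root of $1$. Put $\rho'=\rho\oplus\psi^{\oplus(d-2)}$ over $C'$, where $\rho$ is the representation above, extended by $\rho(c)=1$, and $\psi$ is the character with $\psi|_{\Gamma_0}=1$, $\psi(c)=\omega$. Since $1+\omega+\omega^2=0$, $e=\mathrm{diag}(1,1,0,\dots,0)$. So $p(T)=T^2$, $\varepsilon_2=1$, and $U$ is the representation $\rho$ over $C'$. As $3=1$ in $C'$,
$$F'(\rho')=3^NF(\rho)=F(\rho),$$
given by (4).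

**Step 4: determinants stay in $\mathbb F_4\otimes W$.** For $\gamma_i\in\Gamma_0$,
$$\det\Big(\sum_iT_i\rho'(\gamma_ic^{j_i})\Big)=\det\Big(\sum_iT_i\rho(\gamma_i)\Big)\Big(\sum_iT_i\omega^{j_i}\Big)^{d-2}\in(\mathbb F_4\otimes W)[T]$$
by (6). Moreover $\mathbb F_4\otimes W$ is a subring of $C'$, since tensoring over the field $\mathbb F_2$ preserves injections. By Lemma 1, the map $A_\Gamma\to C'$ that classifies $\det\circ\rho'$ has image in $\mathbb F_4\otimes W$. Elements of $\mathbb F_4\otimes W$ have coefficient $0$ at $\alpha\beta\mu\nu\cdot1_V$, but $F'(\rho')=F(\rho)$ has coefficient $1$ there. Hence $F'$ is not in the image of $\Phi^\#$.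

For finite groups, use $\overline\Gamma\times C_3$ in place of $\Gamma_0\times C_3$: Lemma 2 applies to actions of $\overline\Gamma$, and $\rho$ factors through $\overline\Gamma$, so Steps 1–4 hold word for word. With the case $d=1$, this proves Theorem 2. $\blacksquare$

## A relation that representations of $A_5$ satisfy

For injectivity we look for an element of $A_\Gamma$ that vanishes on all representations but not on some determinant. A representation has matrices, and matrices have adjugates. Suppose that $\rho:A_5\to\mathrm{GL}_d(S)$ has $\det(1-\rho(g))$ a unit for a $3$-cycle $g$. Then $1-\rho(h)$ is invertible for every $3$-cycle $h$, and $(1-h)(1+h+h^2)=0$ forces $1+h+h^2=0$ in $M_d(S)$. The next lemma, with $s=1$ and $E=1$, shows that then $6=0$ in $S$. A determinant has no adjugates, so perhaps it can have $D(1-g)=1$ over a ring in which $6\ne0$.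

**Lemma 3.** Let $R$ be a ring and $A_5\to\mathrm{GL}_d(R)$ a representation; we write group elements for their matrices. Let $E\in M_d(R)$ commute with $A_5$, and let $s\in R$ satisfy
$$sE(1+h+h^2)=0\quad\text{for all 3-cycles }h\in A_5. \tag{7}$$
Then $6sE=0$.

*Proof.* Let $\{1,x,y,z\}\subset A_4\subset A_5$ be the Klein four-group. Take a $3$-cycle $g\in A_4$ and name $x,y,z$ so that $gxg^{-1}=y$, $gyg^{-1}=z$, $gzg^{-1}=x$. For instance, $g=(1\,2\,3)$, $x=(1\,2)(3\,4)$, $y=(2\,3)(1\,4)$, $z=(1\,3)(2\,4)$. The elements $gx,gy,gz$ lie in $A_4$ outside the Klein four-group, so they are $3$-cycles. Their squares are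
$$(gx)^2=g^2(g^{-1}xg)x=g^2zx=g^2y,\qquad(gy)^2=g^2xy=g^2z,\qquad(gz)^2=g^2yz=g^2x.$$
Subtract (7) for $h=g$ from (7) for $h=gx$: $sE\big(g(x-1)+g^2(y-1)\big)=0$. Multiplying by $g^{-1}$, which commutes with $E$, gives the first of
$$sE(x-1)=-g\,sE(y-1),\quad sE(y-1)=-g\,sE(z-1),\quad sE(z-1)=-g\,sE(x-1).$$
The other two come in the same way from $h=gy$ and $h=gz$. Substituting, $sE(x-1)=-g^3sE(x-1)=-sE(x-1)$. So $2sE(x-1)=0$.

Conjugating by elements of $A_5$, which commute with $E$, we get $2sE\tau=2sE$ for every conjugate $\tau$ of $x$. The elements $\gamma\in A_5$ with $2sE\gamma=2sE$ form a subgroup. The conjugates of $x$ generate a nontrivial normal subgroup, which is $A_5$ because $A_5$ is simple. So $2sE\gamma=2sE$ for all $\gamma\in A_5$. Then (7) for $h=g$, multiplied by $2$, becomes $6sE=0$. $\square$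

## A four-dimensional determinant obtained by squaring

Let $O=\mathbb Z[\omega]$ with $\omega^2+\omega+1=0$, so that $O/2=\mathbb F_4$. As an abelian group, $O/4$ is free over $\mathbb Z/4$ on $1,\omega$, so $2\ne0$ in $O/4$. For an $O/4$-algebra $S$ put
$$q_S:S/2S\to S,\qquad q_S(\bar s)=s^2 .$$
This is well defined, because $(s+2u)^2=s^2+4su+4u^2=s^2$. It is multiplicative, functorial in $S$, and $q_S(\bar b\bar s)=b^2q_S(\bar s)$. It is not additive: for $S=O/4$, $q(1)+q(1)=2$, while $q(1+1)=q(0)=0$. So squaring turns functions in characteristic $2$ into functions modulo $4$.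

Let $\sigma:A_5\cong\mathrm{SL}_2(\mathbb F_4)\subset\mathrm{GL}_2(\mathbb F_4)$. For $x\in S[A_5]$ with reduction $\bar x\in(S/2S)[A_5]$ put
$$D_S(x)=q_S\big(\det\sigma(\bar x)\big).$$
This is functorial in $S$ and multiplicative, with $D_S(1)=1$ and $D_S(bx)=q_S(\bar b^2\det\sigma(\bar x))=b^4D_S(x)$. So $D$ is a $4$-dimensional $O/4$-valued determinant of $A_5$. (If $2S=0$, then $D_S(x)=(\det\sigma(x))^2=\det((\sigma\oplus\sigma)(x))$, so $D$ lifts the determinant of $\sigma\oplus\sigma$ from $\mathbb F_4$ to $O/4$.)

Let $g\in A_5$ be a $3$-cycle. The matrix $\sigma(g)$ has order $3$ and determinant $1$. As $T^3-1$ has distinct roots $1,\omega,\omega^2$ in $\mathbb F_4$, $\sigma(g)$ is diagonalizable, and it is not $1$, so its eigenvalues are $\omega,\omega^2$. Hence $\det(1-\sigma(g))=1-(\omega+\omega^2)+1=1$ in $\mathbb F_4$, and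
$$D(1-g)=q(1)=1. \tag{8}$$

**The case $d=4$, $\Gamma=A_5$.** Consider $6D^u(1-g)\in A_\Gamma$. Its image under the map that classifies $D$ is $6\cdot1=2\ne0$ in $O/4$, by (8). On the other side, work in $M_4(R_\Gamma)$ with the universal representation and put $s=\det(1-g)$. All $3$-cycles are conjugate in $A_5$, so $s=\det(1-h)$ for every $3$-cycle $h$. Multiplying $(1-h)(1+h+h^2)=0$ by $\operatorname{adj}(1-h)$ gives (7) with $E=1$. By Lemma 3, $6s=0$. So $6D^u(1-g)$ is a nonzero element of $\ker\Phi^\#$.

**Why $C_3$ enters for $d>4$.** The obvious way to raise the dimension is to multiply $D$ by the $(d-4)$th power of the trivial character. But that character sends $1-g$ to $0$, so the product vanishes at $1-g$. We therefore use a central element of order $3$ to treat the two factors differently.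

**The case $d\ge4$, $\Gamma=A_5\times\langle c\rangle$, $c^3=1$.** Put $\epsilon=1+c+c^2\in\mathbb Z[\Gamma]$. It is central and $\epsilon^2=3\epsilon$. For a $3$-cycle $h\in A_5$ put
$$N_h=\epsilon(1-h)+(3-\epsilon).$$
Up to a factor $3$, this is $1-h$ on the part where $c=1$ and the identity on the part where $\epsilon=0$. Fix a $3$-cycle $g$, let $\Lambda_4(\epsilon)$ be the coefficient of $T^4$ in $D^u(1+T\epsilon)\in A_\Gamma[T]$, and set
$$\kappa=6\,D^u(N_g)\,\Lambda_4(\epsilon)\in A_\Gamma.$$
The factor $\Lambda_4(\epsilon)$ is there because Lemma 3 will only give $6s\epsilon=0$ for the matrix $\epsilon$, which need not be invertible.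

**Step 1: $\kappa\mapsto0$ in $R_\Gamma$.** Work in $M_d(R_\Gamma)$, with group elements written for their images under the universal representation. All $3$-cycles are conjugate in $A_5$, and $A_5$ commutes with $c$, so $s:=\det(N_h)$ does not depend on $h$. We have
$$N_h\,\epsilon(1+h+h^2)=\epsilon^2(1-h^3)+(3\epsilon-\epsilon^2)(1+h+h^2)=0.$$
Multiplying by $\operatorname{adj}(N_h)$ gives $s\epsilon(1+h+h^2)=0$ for all $3$-cycles $h$. This is (7) with $E=\epsilon$, which commutes with $A_5$. By Lemma 3, $6s\epsilon=0$, so $6s$ kills every entry of the matrix $\epsilon$. The image of $\Lambda_4(\epsilon)$ in $R_\Gamma$ is the $T^4$-coefficient of $\det(1+T\epsilon)$, a homogeneous polynomial of degree $4$ in those entries. So $6s\Lambda_4(\epsilon)=0$ in $R_\Gamma$. As $D^u(N_g)\mapsto s$, this says $\kappa\mapsto0$.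

**Step 2: $\kappa\ne0$ in $A_\Gamma$.** We evaluate $\kappa$ at a determinant. For an $O/4$-algebra $S$ let $\pi:S[\Gamma]\to S[A_5]$ be induced by the projection $\Gamma\to A_5$, and let $\psi:S[\Gamma]\to S$ be the $S$-algebra homomorphism with $\psi|_{A_5}=1$ and $\psi(c)=\omega$. Then
$$D'(x)=D(\pi x)\,\psi(x)^{d-4}$$
is multiplicative and homogeneous of degree $4+(d-4)=d$. So it is a $d$-dimensional $O/4$-valued determinant of $\Gamma$. Let $\varphi:A_\Gamma\to O/4$ be its classifying map.

We have $\pi(\epsilon)=3$ and $\psi(\epsilon)=1+\omega+\omega^2=0$. Hence $\pi(N_g)=3(1-g)$ and $\psi(N_g)=3$, and by (8)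
$$D'(N_g)=3^4\,D(1-g)\cdot3^{d-4}=3^d.$$
Also $\psi(1+T\epsilon)=1$ and $\pi(1+T\epsilon)=1+3T$, so
$$D'(1+T\epsilon)=D(1+3T)=q\big(\overline{(1+3T)^2}\big)=(1+3T)^4,$$
and $\varphi(\Lambda_4(\epsilon))=3^4$. Therefore
$$\varphi(\kappa)=6\cdot3^d\cdot3^4=2\cdot3^{d+5}=2\ne0\quad\text{in }O/4,$$
because an odd multiple of $2$ is $2$ modulo $4$. So $0\ne\kappa\in\ker\Phi^\#$. With the case $d=4$, $\Gamma=A_5$ above, this proves Theorem 3. $\blacksquare$
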